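\title{Perfect equistable graphs are general partition graphs}

\begin{abstract}
A graph is equistable if some vertex weighting with values in $[0,1]$ gives total weight $1$ to the maximal stable sets and to no other vertex set. It is a general partition graph if it is the intersection graph of nonempty subsets of a ground set in such a way that every maximal stable set partitions the ground set. Every general partition graph is equistable, and the converse fails in general. We prove that the converse holds for perfect graphs. The proof applies the weighted equality between clique number and chromatic number to one explicit weight for each vertex and each edge; for arbitrary graphs, these finitely many equalities are exactly what must be added to equistability to obtain a general partition graph.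
\end{abstract}

\section{Introduction}

All graphs $G=(V,E)$ are finite and simple, with $V\neq\emptyset$. A \emph{stable set} is a set of pairwise non-adjacent vertices, and it is \emph{maximal} if no other stable set properly contains it. A \emph{clique} is a set of pairwise adjacent vertices. This paper compares two ways of describing the family $\mathcal S$ of maximal stable sets of a graph.

The first description is numerical. The graph $G$ is \emph{equistable} if there is a map $\varphi\colon V\to[0,1]$ such that for every $A\subseteq V$,
\[
A\in\mathcal S\iff \varphi(A):=\sum_{v\in A}\varphi(v)=1 .
\]
In other words, a single linear equation singles out the maximal stable sets among all subsets of $V$. (The graph with no vertices is not equistable, since $\emptyset$ would be a maximal stable set of weight $0$; this is why we exclude it.)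

The second description is combinatorial. The graph $G$ is a \emph{general partition graph} if there are a set $U$ and nonempty subsets $U_x\subseteq U$, $x\in V$, such that distinct vertices $x,y$ are adjacent if and only if $U_x\cap U_y\neq\emptyset$, and for every $S\in\mathcal S$ the sets $U_x$, $x\in S$, form a partition of $U$.

The $4$-cycle with vertices $1,2,3,4$ in cyclic order has both properties. Its maximal stable sets are $\{1,3\}$ and $\{2,4\}$. The weights $\varphi=(\frac12,\frac13,\frac12,\frac23)$ give these sets weight $1$, give the edges weight $\frac56$ or $\frac76$, and give sets with at most one vertex weight below $1$ and sets with at least three vertices weight above $1$. For the partition representation, let $U$ be the set of four edges and $U_x$ the two edges at $x$.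

The two notions are linked as follows. If $U$ is finite and $\mu$ is a probability distribution on $U$, then $\varphi(x)=\mu(U_x)$ gives weight $\mu(U)=1$ to every maximal stable set, and for a generic $\mu$ one expects no other set to have weight $1$. Indeed every general partition graph is equistable; this is Orlin's theorem, and Proposition~\ref{prop:easy} below contains a proof. The converse asks us to recover a set system from real numbers, and it is false in general: Milani\v{c} and Trotignon \cite{MT} constructed equistable graphs that are not general partition graphs.

Recall that $\omega(H)$ is the size of a largest clique of a graph $H$, that $\chi(H)$ is the least number of stable sets (color classes) into which its vertex set can be partitioned, and that $G$ is \emph{perfect} if $\chi(H)=\omega(H)$ for every induced subgraph $H$ of $G$. Perfection is an integral min-max relation between cliques and stable sets. As we shall see, a partition representation amounts to a supply of cliques whose incidence vectors solve the same linear system as $\varphi$, so perfection is a plausible tool for passing from a real solution to integral ones. The question posed in \cite{slides} is whether every perfect equistable graph is a general partition graph. The answer is yes.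

\begin{theorem}\label{thm:main}
Every perfect equistable graph is a general partition graph.
\end{theorem}

A clique is \emph{strong} if it meets every maximal stable set. Following Mahadev, Peled and Sun, $G$ is \emph{strongly equistable} if for every real $c\le 1$ and every nonempty $A\subseteq V$ with $A\notin\mathcal S$ there is $\varphi\colon V\to(0,\infty)$ with $\varphi(S)=1$ for all $S\in\mathcal S$ and $\varphi(A)\neq c$.

\begin{theorem}\label{thm:equiv}
For a perfect graph $G$ the following are equivalent:
\begin{enumerate}
\item[(a)] $G$ is a general partition graph;
\item[(b)] $G$ is equistable;
\item[(c)] $G$ is strongly equistable;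
\item[(d)] there is $\varphi\colon V\to(0,\infty)$ such that all maximal stable sets have weight $1$ and no non-stable set has weight $1$;
\item[(e)] every edge of $G$ lies in a strong clique.
\end{enumerate}
\end{theorem}

Section~\ref{sec:strong} proves the implications that hold for all graphs and reduces Theorem~\ref{thm:main} to finding strong cliques. Section~\ref{sec:paths} shows the method on two paths. Section~\ref{sec:weighted} recalls the weighted form of perfection, and Section~\ref{sec:proof} proves Theorem~\ref{thm:general}, a characterization of general partition graphs among all graphs, from which both theorems above follow. Section~\ref{sec:sharp} examines the limits of the argument.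

\section{Strong cliques and positive weightings}\label{sec:strong}

Let $m=|\mathcal S|\ge1$. For $A\subseteq V$ let $\mathbf 1_A\in\{0,1\}^V$ be its incidence vector. For $x,t\in\mathbb R^V$ write $\langle x,t\rangle=\sum_{v}x(v)t(v)$ and $x(A)=\langle x,\mathbf 1_A\rangle$; inequalities between vectors are coordinatewise. Every stable set, and in particular every vertex, lies in some maximal stable set. Both notions under study concern the linear system
\begin{equation}\label{eq:system}
x(S)=1\qquad\text{for all }S\in\mathcal S ,
\end{equation}
and we let $\Phi$ be the set of its solutions with all coordinates positive. The set $\Phi$ is convex and may be empty. A clique and a stable set share at most one vertex, so a clique $K$ is strong if and only if $|K\cap S|=1$ for all $S\in\mathcal S$, that is, if and only if $\mathbf 1_K$ solves \eqref{eq:system}.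

We first put equistability in the form in which it is used.

\begin{lemma}\label{lem:positive}
A graph $G$ is equistable if and only if there is $\varphi\in\Phi$ with $\varphi(A)\ne1$ for every non-stable set $A\subseteq V$.
\end{lemma}

\begin{proof}
Let $\varphi$ be as in the definition of equistability. It solves \eqref{eq:system} and gives no non-stable set weight $1$. Let $v\in S\in\mathcal S$. If $\varphi(v)=0$, then $\varphi(S\setminus\{v\})=1$, so $S\setminus\{v\}$ is a maximal stable set; but it is properly contained in the stable set $S$. Hence $\varphi>0$.

Conversely, let $\varphi\in\Phi$ give no non-stable set weight $1$. A stable set $A\notin\mathcal S$ is properly contained in some $S\in\mathcal S$, so $\varphi(A)<\varphi(S)=1$ by positivity. Thus exactly the members of $\mathcal S$ have weight $1$. Finally $\varphi(v)\le\varphi(S)=1$ for $v\in S\in\mathcal S$, so $\varphi$ takes values in $[0,1]$.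
\end{proof}

Next we eliminate the ground set $U$. Each point of $U$ determines the set of vertices whose subsets contain it, and these sets turn out to be strong cliques. The equivalence of (i) and (ii) below is due to McAllister, DeTemple, Harary and Robertson.

\begin{lemma}\label{lem:strong}
For a graph $G$ the following are equivalent:
\begin{enumerate}
\item[(i)] $G$ is a general partition graph;
\item[(ii)] every vertex and every edge of $G$ lies in a strong clique;
\item[(iii)] every edge of $G$ lies in a strong clique.
\end{enumerate}
\end{lemma}

\begin{proof}
(i)$\Rightarrow$(ii). Given a representation $(U_x)_{x\in V}$, put $K_i=\{x: i\in U_x\}$ for $i\in U$. Any two of the sets $U_x$, $x\in K_i$, share the point $i$, so $K_i$ is a clique. For $S\in\mathcal S$ the sets $U_x$, $x\in S$, cover $i$, so $K_i$ meets $S$. Thus $K_i$ is strong. A vertex $x$ lies in $K_i$ for any $i\in U_x\neq\emptyset$, and an edge $xy$ lies in $K_i$ for any $i\in U_x\cap U_y\neq\emptyset$.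

(ii)$\Rightarrow$(i). Let $U$ be the set of strong cliques and $U_x=\{K\in U:x\in K\}$, which is nonempty by (ii). If distinct $x,y$ are adjacent, some strong clique contains both, so $U_x\cap U_y\neq\emptyset$. If they are non-adjacent, no clique contains both, so $U_x\cap U_y=\emptyset$. For $S\in\mathcal S$, each $K\in U$ contains exactly one vertex of $S$, so it lies in exactly one of the sets $U_x$, $x\in S$.

(ii)$\Leftrightarrow$(iii). Assume (iii). A non-isolated vertex lies in an edge, hence in a strong clique. An isolated vertex $x$ lies in every maximal stable set, so $\{x\}$ is a strong clique. The other direction is immediate.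
\end{proof}

A general partition graph therefore has enough $0/1$ solutions of \eqref{eq:system} to cover all vertices and edges. Averaging them produces positive solutions, and a generic average is an equistable weighting.

\begin{proposition}\label{prop:easy}
Every general partition graph is strongly equistable, and every strongly equistable graph is equistable.
\end{proposition}

\begin{proof}
Let $G$ be a general partition graph and $\mathcal K$ its finite set of strong cliques, which covers all vertices and edges by Lemma~\ref{lem:strong}. For positive numbers $\lambda=(\lambda_K)_{K\in\mathcal K}$ with sum $1$, put $\varphi_\lambda=\sum_K\lambda_K\mathbf 1_K$. This is a convex combination of solutions of \eqref{eq:system}, and it is positive because $\mathcal K$ covers $V$; so $\varphi_\lambda\in\Phi$. Fix $c\le1$ and a nonempty $A\notin\mathcal S$, and let $n_K=|K\cap A|$, so that $\varphi_\lambda(A)=\sum_K\lambda_Kn_K$.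

Suppose first that $n_{K'}\neq n_{K''}$ for some $K',K''\in\mathcal K$. Start from $\lambda_K=1/|\mathcal K|$ for all $K$ and move the amount $\varepsilon=1/(2|\mathcal K|)$ from $\lambda_{K''}$ to $\lambda_{K'}$. This changes $\varphi_\lambda(A)$ by $\varepsilon(n_{K'}-n_{K''})\neq0$, so at least one of the two values differs from $c$.

Suppose now that $n_K=n$ for all $K$. Then $n\ge1$, because $A\neq\emptyset$ and $\mathcal K$ covers $V$. If $n=1$, then $A$ is stable, since an edge inside $A$ would lie in some $K$ and give $n_K\ge2$; and $A$ is maximal, since a vertex $y\notin A$ lies in some $K\in\mathcal K$, and the vertex of $K\cap A$ is adjacent to $y$. This contradicts $A\notin\mathcal S$. So $n\ge2$ and $\varphi_\lambda(A)=n>1\ge c$ for every $\lambda$. Hence $G$ is strongly equistable.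

Now let $G$ be strongly equistable. If $G$ has no edges, then $\mathcal S=\{V\}$ and $\varphi\equiv1/|V|$ shows that $G$ is equistable. Otherwise let $A_1,\dots,A_k$, $k\ge1$, be the non-stable subsets of $V$. The definition with $c=1$ gives $\varphi_j\in\Phi$ with $\varphi_j(A_j)\neq1$. We show by induction on $j$ that some $\psi_j\in\Phi$ has $\psi_j(A_i)\neq1$ for all $i\le j$; take $\psi_1=\varphi_1$. Given $\psi_{j-1}$, consider $\psi^s=(1-s)\psi_{j-1}+s\varphi_j\in\Phi$ for $s\in[0,1]$. For each $i\le j$ the function $s\mapsto\psi^s(A_i)-1$ is affine and not identically zero: it is nonzero at $s=0$ if $i<j$ and at $s=1$ if $i=j$. So it has at most one root, and any $s$ avoiding these at most $j$ roots gives $\psi_j$. Lemma~\ref{lem:positive} applied to $\psi_k$ finishes the proof.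
\end{proof}

It remains to show that in a perfect equistable graph every edge lies in a strong clique.

\section{The method on two paths}\label{sec:paths}

We argue by contradiction, so we need certificates that a graph is \emph{not} equistable. Call $t\in\mathbb Z^V$ an \emph{integer combination of degree $d$} if $t=\sum_{S\in\mathcal S}y_S\mathbf 1_S$ for some integers $y_S$ with $\sum_Sy_S=d$. If $x$ solves \eqref{eq:system}, then
\begin{equation}\label{eq:degree}
\langle x,t\rangle=\sum_{S}y_S\,x(S)=d .
\end{equation}
This yields two certificates. A combination $t\ge0$, $t\neq0$, of degree $0$ shows that $\Phi=\emptyset$, because $\langle\varphi,t\rangle>0$ for positive $\varphi$. A combination $t=\mathbf 1_A$ of degree $1$ with $A$ non-stable shows that every solution gives $A$ weight $1$. By Lemma~\ref{lem:positive}, either one rules out equistability.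

\begin{example}\label{ex:P4}
Let $G$ be the path $a\,b\,c\,d$. Writing $ac$ for $\{a,c\}$ and so on, $\mathcal S=\{ac,ad,bd\}$. The edges $ab$ and $cd$ are strong cliques, while $bc$ misses $ad$ and lies in no larger clique. So $G$ is not a general partition graph, and
\[
\mathbf 1_{ac}+\mathbf 1_{bd}-\mathbf 1_{ad}=\mathbf 1_{bc}
\]
is a certificate of degree $1$, supported on the offending edge.
\end{example}

\begin{example}\label{ex:P5}
Let $G$ be the path $a\,b\,c\,d\,e$, with $\mathcal S=\{ace,ad,bd,be\}$. The vertex $c$ lies in no strong clique, since $bc$ misses $ad$ and $cd$ misses $be$. Here
\[
\mathbf 1_{ace}+\mathbf 1_{bd}-\mathbf 1_{ad}-\mathbf 1_{be}=\mathbf 1_{c}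
\]
is a certificate of degree $0$: every solution of \eqref{eq:system} vanishes at $c$.
\end{example}

In both cases a clique $F$ that lies in no strong clique comes with a combination $t\ge\mathbf 1_F$ of degree $|F|-1$. The difficulty is to find $t$ in general, and the negative coefficients make it hard to see as a combinatorial object. They disappear if we add
\[
\sigma=\sum_{S\in\mathcal S}\mathbf 1_S .
\]
If all $y_S\ge-1$, then $t+\sigma$ is a sum of $m+|F|-1$ incidence vectors of maximal stable sets, and the condition $t\ge\mathbf 1_F$ says that these sets cover each vertex $v$ at least $w_F(v)$ times, where
\[
w_F=\sigma+\mathbf 1_F .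
\]
So we ask for a weighted coloring of $G$ with $m+|F|-1$ colors. The evident obstruction is a clique of larger weight, and here the choice of $\sigma$ pays a second time: $\sigma(K)$ is the number of maximal stable sets that the clique $K$ meets, so it detects whether $K$ is strong.

In Example~\ref{ex:P4}, $m=3$ and $\sigma=(2,1,1,2)$ on $a,b,c,d$. For $F=bc$ we get $w_F=(2,2,2,2)$, every clique has weight at most $4=m+|F|-1$, and the four sets $ac,ac,bd,bd$ cover $w_F$. Subtracting $\sigma$ gives the certificate above. For the strong edge $F=ab$ we get $w_F=(3,2,1,2)$, the clique $ab$ has weight $5$, and four stable sets cannot cover it. In Example~\ref{ex:P5}, $m=4$, $\sigma=(2,2,1,2,2)$, and for $F=\{c\}$ the weight $w_F=(2,2,2,2,2)$ is covered by the $4=m+|F|-1$ sets $ace,ace,bd,bd$.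

In a perfect graph, heavy cliques are the only obstruction to such a cover. We recall why.

\section{Weighted cliques and covers}\label{sec:weighted}

For $w\in\mathbb Z_{\ge0}^V$ let $\omega(G,w)$ be the maximum of $w(K)$ over cliques $K$, and let $\chi(G,w)$ be the least $r$ such that there are $S_1,\dots,S_r\in\mathcal S$, repetitions allowed, with $\sum_i\mathbf 1_{S_i}\ge w$. For such a cover and any clique $K$ we have $w(K)\le\sum_i|K\cap S_i|\le r$, so in every graph
\begin{equation}\label{eq:weak}
\omega(G,w)\le\chi(G,w).
\end{equation}
Equality for perfect graphs comes from the replication argument of Lov\'asz (1972). To \emph{replicate} a vertex $x$ is to add a new vertex $x'$ adjacent to $x$ and to all neighbors of $x$.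

\begin{lemma}\label{lem:twin}
If $G'$ is obtained from a perfect graph $G$ by replicating a vertex $x$, then $G'$ is perfect.
\end{lemma}

\begin{proof}
An induced subgraph of $G'$ that contains at most one of $x,x'$ is isomorphic to an induced subgraph of $G$. One that contains both is obtained by replicating $x$ in an induced subgraph of $G$, which is again perfect. So it suffices to show $\chi(G')\le\omega(G')$ for every such pair $G,x$. Let $\omega=\omega(G)$ and fix a coloring of $G$ with $\omega$ colors.

If $x$ lies in a clique of size $\omega$, adding $x'$ to it shows $\omega(G')\ge\omega+1$, and a new color for $x'$ gives $\chi(G')\le\omega+1$.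

Otherwise let $A$ be the color class of $x$ and $B=A\setminus\{x\}$. A clique of size $\omega$ uses all $\omega$ colors, so it meets $A$, and it does not contain $x$, so it meets $B$. Hence $G-B$ has clique number at most $\omega-1$, and since $G$ is perfect, $G-B$ can be colored with $\omega-1$ colors. The set $B\cup\{x'\}$ is stable, because $B$ contains neither $x$ nor a neighbor of $x$. Using it as one more class gives $\chi(G')\le\omega\le\omega(G')$.
\end{proof}

\begin{lemma}\label{lem:weighted}
If $G$ is perfect and $w\in\mathbb Z_{\ge1}^V$, then $\chi(G,w)=\omega(G,w)$.
\end{lemma}

\begin{proof}
Let $G^w$ have vertices $(v,i)$ with $v\in V$ and $1\le i\le w(v)$, two distinct vertices $(u,i),(v,j)$ being adjacent if $u=v$ or $uv\in E$. For $w=\mathbf 1_V$ this is $G$, and replicating $(v,1)$ in $G^w$ gives $G^{w+\mathbf 1_{\{v\}}}$. By Lemma~\ref{lem:twin} and induction, $G^w$ is perfect. A clique of $G^w$ projects onto a clique $K$ of $G$ and has at most $w(K)$ vertices, so $\omega(G^w)\le\omega(G,w)=:r$, and $G^w$ has a coloring with $r$ colors. Each color class contains at most one copy of each vertex and projects to a stable set of $G$, which we extend to some $S_i\in\mathcal S$. The $w(v)$ copies of $v$ have different colors, so $v$ lies in at least $w(v)$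 of $S_1,\dots,S_r$. Thus $\chi(G,w)\le r$, and \eqref{eq:weak} gives equality.
\end{proof}

\section{From covers to strong cliques}\label{sec:proof}

In this section $G$ is an arbitrary graph until the last two proofs. We first compute the two parameters for the weight $w_F=\sigma+\mathbf 1_F$.

\begin{lemma}\label{lem:weights}
Let $F$ be a nonempty clique of $G$.
\begin{enumerate}
\item[(i)] If some strong clique contains $F$, then $\omega(G,w_F)=\chi(G,w_F)=m+|F|$.
\item[(ii)] If no strong clique contains $F$, then $\omega(G,w_F)\le m+|F|-1$.
\end{enumerate}
\end{lemma}

\begin{proof}
For every clique $K$,
\[
w_F(K)=\sum_{S\in\mathcal S}|K\cap S|+|K\cap F| ,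
\]
and the sum equals $m$ if $K$ is strong and is at most $m-1$ otherwise.

(i) A strong clique $K\supseteq F$ has $w_F(K)=m+|F|$. All members of $\mathcal S$, together with one maximal stable set through each vertex of $F$, cover $w_F$ with $m+|F|$ sets. With \eqref{eq:weak}, $m+|F|\le\omega(G,w_F)\le\chi(G,w_F)\le m+|F|$.

(ii) If $K$ is strong, then $F\not\subseteq K$ and $w_F(K)\le m+(|F|-1)$. If $K$ is not strong, then $w_F(K)\le(m-1)+|F|$.
\end{proof}

In case (ii), every clique loses one unit, either in the first term or in the second. The equality $\chi=\omega$ transfers this saving to a cover, and the cover gives the combination we want.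

\begin{lemma}\label{lem:key}
Let $F$ be a nonempty clique of $G$ that lies in no strong clique, and suppose $\chi(G,w_F)=\omega(G,w_F)$. Then there is an integer combination $t$ of degree $|F|-1$ with $t\ge\mathbf 1_F$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:weights}(ii), $\chi(G,w_F)\le r:=m+|F|-1$. Padding an optimal cover with arbitrary members of $\mathcal S$, we obtain $S_1,\dots,S_r\in\mathcal S$ with $\sum_i\mathbf 1_{S_i}\ge\sigma+\mathbf 1_F$. Put $t=\sum_{i=1}^r\mathbf 1_{S_i}-\sum_{S\in\mathcal S}\mathbf 1_S$. Then $t\ge\mathbf 1_F$, and the coefficients are integers with sum $r-m=|F|-1$.
\end{proof}

For a vertex $F$ this is already a certificate of degree $0$. For an edge $F$ one difficulty remains: $t$ has degree $1$ and is nonnegative, but it might have entries larger than $1$, and equistability forbids weight $1$ only for sets, not for multisets. The remedy is to treat vertices first. Once every vertex lies in a strong clique $K$, identity \eqref{eq:degree} can be applied to the solution $\mathbf 1_K$, and this bounds the entries of $t$.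

\begin{theorem}\label{thm:general}
A graph $G$ is a general partition graph if and only if it is equistable and $\chi(G,w)=\omega(G,w)$ for each of the finitely many weights $w=\sigma+\mathbf 1_F$, where $F$ runs over the vertices and edges of $G$.
\end{theorem}

\begin{proof}
Let $G$ be a general partition graph. It is equistable by Proposition~\ref{prop:easy}. Every vertex or edge $F$ lies in a strong clique by Lemma~\ref{lem:strong}, so Lemma~\ref{lem:weights}(i) gives the equalities.

Conversely, let $G$ be equistable and let the equalities hold. By Lemma~\ref{lem:positive} there is $\varphi\in\Phi$ with $\varphi(A)\neq1$ for all non-stable $A$. By Lemma~\ref{lem:strong} it suffices to show that every vertex and every edge lies in a strong clique.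

\emph{Vertices.} Suppose that $x$ lies in no strong clique. Lemma~\ref{lem:key} with $F=\{x\}$ gives a combination $t\ge\mathbf 1_{\{x\}}$ of degree $0$, and $\langle\varphi,t\rangle=0$ by \eqref{eq:degree}. But $t\ge\mathbf 1_{\{x\}}$ and $\varphi>0$ give $\langle\varphi,t\rangle\ge\varphi(x)>0$, a contradiction.

\emph{Edges.} Suppose that the edge $uv$ lies in no strong clique. Lemma~\ref{lem:key} with $F=\{u,v\}$ gives a combination $t\ge\mathbf 1_{\{u,v\}}$ of degree $1$. Let $z\in V$. By the first part $z$ lies in a strong clique $K$, and $\mathbf 1_K$ solves \eqref{eq:system}. Since $t\ge0$, identity \eqref{eq:degree} gives
\[
t(z)\le t(K)=\langle\mathbf 1_K,t\rangle=1 .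
\]
As $t$ is an integer vector, $t\in\{0,1\}^V$, so $t=\mathbf 1_A$ for a set $A\supseteq\{u,v\}$. This set is not stable, yet $\varphi(A)=\langle\varphi,t\rangle=1$ by \eqref{eq:degree}, a contradiction.
\end{proof}

The two halves of equistability are used separately: the vertex step needs only that $\varphi$ is a positive solution of \eqref{eq:system}, and the last line of the edge step needs only that $\varphi$ is a solution giving non-stable sets weight different from $1$. Integrality of $t$ is used once, to pass from $0\le t\le1$ to an incidence vector; a combination with rational coefficients would give no contradiction at that point.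

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $G$ be perfect and equistable. Every vertex lies in a maximal stable set, so $\sigma+\mathbf 1_F\ge\sigma\ge\mathbf 1_V$, and Lemma~\ref{lem:weighted} gives all the equalities required in Theorem~\ref{thm:general}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:equiv}]
Proposition~\ref{prop:easy} gives (a)$\Rightarrow$(c)$\Rightarrow$(b), and Theorem~\ref{thm:main} gives (b)$\Rightarrow$(a). Lemma~\ref{lem:positive} is (b)$\Leftrightarrow$(d), and Lemma~\ref{lem:strong} contains (a)$\Leftrightarrow$(e).
\end{proof}

Perfection enters only in the implication (b)$\Rightarrow$(a); all other implications in this proof hold for every graph.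

\section{Limits of the argument}\label{sec:sharp}

\subsection*{Without perfection}
Neither condition in Theorem~\ref{thm:general} suffices alone. The path of Example~\ref{ex:P4} is perfect, so it satisfies all the equalities, but it is not a general partition graph. The graphs of Milani\v{c} and Trotignon \cite{MT} are equistable and are not general partition graphs, so each of them violates one of the equalities; in particular, perfection cannot simply be dropped from Theorem~\ref{thm:main}.

The $5$-cycle shows in a small case how the vertex step breaks. With vertices indexed modulo $5$ in cyclic order, $\mathcal S$ consists of the five pairs $\{i,i+2\}$, so $m=5$ and $\sigma\equiv2$. The weighting $\varphi\equiv\frac12$ lies in $\Phi$, but there is no strong clique, since the edge $\{i,i+1\}$ misses $\{i+2,i+4\}$. For a vertex $F$, the weight $w_F$ has one entry $3$ and four entries $2$. Thus $\omega(G,w_F)=5$, while the total weight $11$ cannot be covered by five sets of size two. The $5$-cycle is not itself a counterexample: the equations $x(i)+x(i+2)=1=x(i+2)+x(i+4)$ give $x(i)=x(i-1)$, so $\varphi\equiv\frac12$ is the only solution of \eqref{eq:system}, and it gives every edge weight $1$.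

\subsection*{Triangles}
Lemma~\ref{lem:key} holds for cliques of any size, so one may ask whether in a perfect equistable graph every triangle lies in a strong clique as well. For a triangle the lemma yields a combination of degree $2$, and equistability says nothing about weight $2$. The next example shows that ``edge'' in Theorem~\ref{thm:equiv}(e) cannot be strengthened to ``triangle''.

Let $Q_3$ be the cube: its vertices are the binary strings of length $3$, two strings are adjacent if they differ in exactly one position, and that position is the \emph{direction} of the edge. A \emph{matching} is a set of pairwise disjoint edges, and it is \emph{perfect} if it covers all vertices. Let $G$ be the complement of the line graph of $Q_3$: its vertices are the twelve edges of $Q_3$, two of them adjacent in $G$ when they are disjoint.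

\begin{proposition}\label{prop:cube}
The graph $G$ is perfect and satisfies conditions (a)--(e) of Theorem~\ref{thm:equiv}, and some triangle of $G$ lies in no strong clique.
\end{proposition}

\begin{proof}
The cliques of $G$ are the matchings of $Q_3$. The stable sets are the families of pairwise intersecting edges; such a family either has a common vertex or forms a triangle, and $Q_3$ has no triangle. Since $Q_3$ is $3$-regular, the maximal stable sets are the eight \emph{stars}, each consisting of the three edges at a vertex. A matching meets every star if and only if it covers every vertex, so the strong cliques are the perfect matchings.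

\emph{Perfection.} An induced subgraph $H$ of $G$ is given by a set $B$ of edges of the bipartite graph $Q_3$, and $\omega(H)$ is the largest size of a matching in $B$. By K\H{o}nig's theorem, in a bipartite graph the largest size of a matching equals the least number of vertices meeting all edges. So $\omega(H)$ vertices of $Q_3$ meet all edges in $B$, and coloring each edge by one such vertex on it colors $H$ with $\omega(H)$ colors.

\emph{Edges of $G$.} Take two disjoint edges of $Q_3$. If they have the same direction, the four edges of that direction form a perfect matching containing both. If they have different directions, removing the edges of the third direction splits $Q_3$ into two $4$-cycles, and each of the two edges lies in one of them. Two edges of different directions in the same $4$-cycle share a vertex, so the two edges lie in different $4$-cycles. Adding to each the opposite edge of its $4$-cycle gives a perfect matching of $Q_3$. Thus (e) holds, and by Theorem~\ref{thm:equiv} so do (a)--(d).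

\emph{A triangle.} Deleting $000$ and $111$ from $Q_3$ leaves the $6$-cycle $C$ with vertices $100,110,010,011,001,101$ in cyclic order. The edges $\{100,110\}$, $\{010,011\}$, $\{001,101\}$ are pairwise disjoint, so they form a triangle $F$ of $G$. A perfect matching containing $F$ would have to match $000$ with $111$, and these are not adjacent.
\end{proof}

A combination as in Lemma~\ref{lem:key} can be written down for this $F$. Add the stars at $100$, $010$, $001$ and subtract the star at $000$. The three edges at $000$ cancel, and each edge of $C$ contains exactly one of $100,010,001$, so the result is the incidence vector of the edge set of $C$. It has degree $2$ and dominates $\mathbf 1_F$. By \eqref{eq:degree}, every solution of \eqref{eq:system} gives the six edges of $C$ total weight $2$, which is compatible with equistability.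

\begin{thebibliography}{9}

\bibitem{slides}
\emph{Equistarable Bipartite Graphs}, slides,
\texttt{https://conferences.matheo.si/event/19/contributions/244/}\allowbreak\texttt{attachments/112/208/Chiarelli\_slides.pdf}

\bibitem{MT}
Milani\v{c} and Trotignon,
\emph{Equistarable graphs and counterexamples to three conjectures on equistable graphs},
J. Graph Theory.

\end{thebibliography}
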